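# A sharp Sobolev inequality with a sharp trace term on bounded domains

## 1. Constants and bubbles on a ball: does $C=0$ suffice?

Fix $n\ge 3$ and put
$$p=\frac{2n}{n-2},\qquad q=\frac{2(n-1)}{n-2},\qquad s=\frac2p=1-\frac2n,\qquad \Lambda=n(n-2).$$
Write $\mathbb R^n_+=\{x_n>0\}$. For $E=\mathbb R^n$ or a half-space, $D^{1,2}(E)$ is the Hilbert space of all $u\in L^p(E)$ with weak gradient in $L^2(E)$, with scalar product $\int_E\nabla u\cdot\nabla v$. For example, $(1+|x|^2)^{-(n-2)/2}$ lies in $D^{1,2}(\mathbb R^n)$ for every $n\ge3$, but it lies in $L^2(\mathbb R^n)$ only for $n\ge5$.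

Two sharp constants enter. The first is the Sobolev constant $S_1$ of $\big(\int_{\mathbb R^n}|u|^p\big)^{2/p}\le S_1\int_{\mathbb R^n}|\nabla u|^2$, so that $1/S_1=\pi n(n-2)\left(\Gamma(n/2)/\Gamma(n)\right)^{2/n}$. The second is the sharp constant $S$ of the trace inequality $\big(\int_{\partial\mathbb R^n_+}|u|^q\big)^{2/q}\le S\int_{\mathbb R^n_+}|\nabla u|^2$ on $D^{1,2}(\mathbb R^n_+)$, and we put $Z_0=1/S$. It is known that
$$\Big(\int_{\mathbb R^n_+}|u|^p\Big)^{2/p}<S_1\Big(\int_{\mathbb R^n_+}|\nabla u|^2+Z_0\Big(\int_{\partial\mathbb R^n_+}|u|^q\Big)^{2/q}\Big)\qquad\text{for all } 0\ne u\in D^{1,2}(\mathbb R^n_+).\tag{1.1}$$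

Now let $\Omega\subset\mathbb R^n$ be a bounded smooth domain: open, connected, with smooth boundary and outer unit normal $\nu$. We write $\|\cdot\|_{r,\partial}$ for norms over $\partial\Omega$, and $\|\cdot\|_p$ is over $\Omega$ unless another domain is indicated. The conjecture, from "Some general forms of sharp Sobolev inequalities" (https://math.ou.edu/~mzhu/jfa1.pdf), is that for some $C(\Omega)>0$
$$\|u\|_p^2\le S_1\Big(\int_\Omega|\nabla u|^2+Z_0\|u\|_{q,\partial}^2\Big)+C(\Omega)\int_{\partial\Omega}u^2\qquad\forall u\in H^1(\Omega).\tag{1.2}$$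
The two sharp constants are kept, and the whole price of leaving the half-space is to be paid by an $L^2$ norm on the boundary.

A natural first guess is bolder: $C=0$ should do. Functions that concentrate near a boundary point see a flat boundary, and there (1.1) is even strict, so there seems to be room. We test this by hand. For $u\in H^1_0(\Omega)$ the inequality with $C=0$ is the Sobolev inequality on $\mathbb R^n$, applied to $u$ extended by $0$. For other tests we need the extremal functions.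

**Fact 1 (Aubin–Talenti).** The nonnegative extremals of the Sobolev inequality on $\mathbb R^n$ are the positive multiples of the *bubbles*
$$U_{\varepsilon,y}(x)=\Big(\frac{\varepsilon}{\varepsilon^2+|x-y|^2}\Big)^{(n-2)/2},\qquad \varepsilon>0,\ y\in\mathbb R^n .$$
They satisfy $-\Delta U=\Lambda U^{p-1}$. With $P=\int_{\mathbb R^n}U^p$ we have $\int_{\mathbb R^n}|\nabla U|^2=\Lambda P=S_1^{-1}P^{2/p}$.

Consequently no nonzero $u\in H^1_0(\Omega)$ attains equality in the Sobolev inequality: extended by $0$, $|u|$ would be a nonnegative extremal with zeros.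

**Fact 2.** The strict half-space inequality (1.1).

**Fact 3 (Escobar 1988, Beckner 1993).** The function $|x+e_n|^{2-n}$ is extremal for the trace inequality on $\mathbb R^n_+$.

Put $A=\int_{\mathbb R^{n-1}}(1+|x'|^2)^{-(n-1)}dx'$. For $u=|x+e_n|^{2-n}$, on $x_n=0$ we have $u^q=(1+|x'|^2)^{-(n-1)}$ and $u\,\partial_\nu u=-u\,\partial_nu=(n-2)(1+|x'|^2)^{-(n-1)}$. Since $u$ is harmonic, its energy is $(n-2)A$, and so
$$Z_0A^{2/q}=(n-2)A,\qquad\text{i.e. } Z_0=(n-2)A^{1/(n-1)},\tag{1.3}$$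
because $1-\frac2q=\frac1{n-1}$. Under stereographic projection the surface measure of $S^{n-1}$ is $\big(\frac{2}{1+|x'|^2}\big)^{n-1}dx'$, so $A=2^{1-n}|S^{n-1}|$ and
$$Z_0=\tfrac{n-2}2|S^{n-1}|^{1/(n-1)},\qquad Z_0|S^{n-1}|^{2/q}=\tfrac{n-2}2|S^{n-1}|.\tag{1.4}$$

**Constants on the unit ball of $\mathbb R^3$.** Here $p=6$, and by (1.4) the right side of (1.2), divided by $S_1$, with $C=0$ and $u=1$ is $\frac12\cdot4\pi=2\pi$. The left side divided by $S_1$ is $3\pi\big(\frac{\sqrt\pi}{4}\big)^{2/3}\big(\frac{4\pi}3\big)^{1/3}=3\pi\big(\frac{\pi^2}{12}\big)^{1/3}$. As $\frac{\pi^2}{12}>\frac8{27}$, this exceeds $2\pi$. So $C=0$ is wrong already for constants.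

Concentrating functions give more. The following test is used three times below.

**Lemma 1 (concentration test).** *Suppose that for some $Z\in\mathbb R$, $a\in C(\partial\Omega)$, $1\le r<2$, $C\in\mathbb R$,*
$$S_1^{-1}\|u\|_p^2\le\int_\Omega|\nabla u|^2+Z\|u\|_{q,\partial}^2+\int_{\partial\Omega}au^2+C\|u\|_{r,\partial}^2\qquad\forall u\in H^1(\Omega).$$
*Then for every $y\in\Omega$, with $G(x)=|x-y|^{2-n}$,*
$$\int_{\partial\Omega}G\,\partial_\nu G+Z\|G\|_{q,\partial}^2+\int_{\partial\Omega}aG^2+C\|G\|_{r,\partial}^2\ge0.\tag{1.5}$$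

*Proof.* Insert $u=U=U_{\varepsilon,y}$ with $y$ fixed. From $-\Delta U=\Lambda U^{p-1}$ we get $\int_\Omega|\nabla U|^2=\Lambda\int_\Omega U^p+\int_{\partial\Omega}U\partial_\nu U$. With $d$ the distance from $y$ to $\partial\Omega$, $\int_{\Omega^c}U^p\le\int_{|x-y|\ge d}\varepsilon^n|x-y|^{-2n}dx=O(\varepsilon^n)$, so $\int_\Omega U^p=P+O(\varepsilon^n)$ and $\|U\|_p^2=P^{2/p}+O(\varepsilon^n)$. Since $\Lambda P=S_1^{-1}P^{2/p}$,
$$\int_\Omega|\nabla U|^2-S_1^{-1}\|U\|_p^2=\int_{\partial\Omega}U\,\partial_\nu U+O(\varepsilon^n).$$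
Multiply the assumed inequality by $\varepsilon^{2-n}$ and let $\varepsilon\to0$. On $\partial\Omega$, $\varepsilon^{-(n-2)/2}U\to G$ together with first derivatives, uniformly, and (1.5) results. $\square$

**A bubble at the center of a ball.** Let $\Omega=B_\varrho$, $y=0$, $Z=Z_0$, $a$ a constant, $C=0$. On $\partial B_\varrho$, $G=\varrho^{2-n}$ and $\partial_\nu G=-(n-2)\varrho^{1-n}$. Using (1.4), the left side of (1.5) is
$$-(n-2)\varrho^{2-n}|S^{n-1}|+\tfrac{n-2}2\varrho^{2-n}|S^{n-1}|+a\,\varrho^{3-n}|S^{n-1}|.$$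
So (1.5) says $a\ge\frac{n-2}{2\varrho}$. On a ball of radius $\varrho$, every admissible $C$ in (1.2) satisfies
$$C\ge S_1\frac{n-2}{2\varrho}.\tag{1.6}$$
The guess $C=0$ fails on every ball, and the loss is measured by the curvature of the boundary.

## 2. Inverting the half-space to the ball

On balls, (1.6) is the only obstruction.

**Proposition 1.** *On the ball $B_\varrho$ the inequality (1.2) holds with $C=S_1\frac{n-2}{2\varrho}$, with strict inequality for $u\ne0$, and this constant is optimal.*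

*Proof.* Optimality is (1.6). Replacing $u$ by $u(\varrho\,\cdot)$, we may take $\varrho=1$: the three other terms scale like $\varrho^{n-2}$, and $\int_{\partial B_\varrho}u^2$ like $\varrho^{n-1}$.

Let $F(x)=-e_n+\frac{2(x+e_n)}{|x+e_n|^2}$. Expanding the square, $|F(x)|^2=1-\frac{4x_n}{|x+e_n|^2}$. So $F$ maps $\mathbb R^n_+$ onto $B_1$ minus nothing and $\partial\mathbb R^n_+$ onto $\partial B_1\setminus\{-e_n\}$. As an inversion composed with similarities it is conformal, with factor $\lambda=2|x+e_n|^{-2}$. For $u\in C^1(\overline{B_1})$ put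
$$w=u\circ F,\qquad \Phi=\lambda^{(n-2)/2}=2^{(n-2)/2}|x+e_n|^{2-n},\qquad v=\Phi w .$$
The function $\Phi$ is harmonic in $\mathbb R^n_+$. Expanding $\nabla v$ gives
$$|\nabla v|^2=\Phi^2|\nabla w|^2+\nabla\Phi\cdot\nabla(\Phi w^2).$$
First, $\int_{\mathbb R^n_+}\Phi^2|\nabla w|^2=\int\lambda^{n-2}\lambda^2\,|\nabla u|^2\circ F=\int_{B_1}|\nabla u|^2$. Second, on $x_n=0$, $-\partial_n\Phi=(n-2)\Phi|x+e_n|^{-2}=\frac{n-2}2\lambda\Phi$. Integrate $\nabla\Phi\cdot\nabla(\Phi w^2)$ by parts over a large half-ball of radius $\tau$. The spherical part of the boundary contributes $O(\tau^{2-n}\tau^{1-n}\tau^{n-1})\to0$, since $\Phi=O(|x|^{2-n})$, $\nabla\Phi=O(|x|^{1-n})$ and $w$ is bounded. Hence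
$$\int_{\mathbb R^n_+}|\nabla v|^2=\int_{B_1}|\nabla u|^2+\frac{n-2}2\int_{\partial\mathbb R^n_+}\lambda^{n-1}w^2=\int_{B_1}|\nabla u|^2+\frac{n-2}2\int_{\partial B_1}u^2 .$$
Also $\int_{\mathbb R^n_+}|v|^p=\int\lambda^n|w|^p=\int_{B_1}|u|^p$ and $\int_{\partial\mathbb R^n_+}|v|^q=\int\lambda^{n-1}|w|^q=\int_{\partial B_1}|u|^q$. So $v\in D^{1,2}(\mathbb R^n_+)$, and by density the identities hold for all $u\in H^1(B_1)$. If $u\neq0$ then $v\ne0$, and (1.1) for $v$ is
$$\|u\|_p^2<S_1\Big(\int_{B_1}|\nabla u|^2+Z_0\|u\|_{q,\partial}^2\Big)+S_1\frac{n-2}2\int_{\partial B_1}u^2.\qquad\square$$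

## 3. Mean curvature and three theorems

**Definition.** $H$ is the normalized mean curvature of $\partial\Omega$: the average of the principal curvatures, with the sign for which $H=1$ on the boundary of the unit ball.

For $B_\varrho$, $H=1/\varrho$. For the shell $\{\varrho_1<|x|<\varrho_2\}$, $H=1/\varrho_2$ on the outer sphere and $H=-1/\varrho_1$ on the inner one.

The ball suggests that $\int_{\partial\Omega}a\,u^2$ suffices when $a$ lies above $\frac{n-2}2H$ pointwise, up to weaker boundary terms. This is what we prove.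

**Theorem 1.** *The conjecture (1.2) holds for every bounded smooth domain $\Omega\subset\mathbb R^n$ and every $n\ge3$.*

**Theorem 2.** *Let $a\in C(\partial\Omega)$ satisfy $a>\frac{n-2}2H$ on $\partial\Omega$. Then there is $L$ with*
$$S_1^{-1}\|u\|_p^2\le\int_\Omega|\nabla u|^2+Z_0\|u\|_{q,\partial}^2+\int_{\partial\Omega}a\,u^2+L\|u\|_{1,\partial}^2\qquad\forall u\in H^1(\Omega).\tag{3.1}$$

**Theorem 3.**
(a) *If for some $a\in C(\partial\Omega)$, $1\le r<2$ and $C$ one has $S_1^{-1}\|u\|_p^2\le\int_\Omega|\nabla u|^2+Z_0\|u\|_{q,\partial}^2+\int_{\partial\Omega}au^2+C\|u\|_{r,\partial}^2$ on $H^1(\Omega)$, then $a\ge\frac{n-2}2H$. In particular $C(\Omega)\ge S_1\frac{n-2}2\max_{\partial\Omega}H>0$ in the conjecture. Moreover $\int_{\partial\Omega}u^2$ there cannot be replaced by $\|u\|_{r,\partial}^2$ with $r<2$, on any $\Omega$.*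
(b) *$Z_0$ cannot be replaced by any $Z<Z_0$, on any $\Omega$.*
(c) *For a ball of radius $\varrho$ the conjecture holds with $C=S_1\frac{n-2}{2\varrho}$, with strict inequality for $u\ne0$, and this constant is optimal.*

Part (c) is Proposition 1. Theorem 2 implies Theorem 1: take the constant $a\equiv1+\frac{n-2}2\max|H|$ and $L\ge0$. Since $\|u\|_{1,\partial}^2\le|\partial\Omega|\int_{\partial\Omega}u^2$, (1.2) holds with $C(\Omega)=S_1(a+L|\partial\Omega|)$.

**Remark.** No claim is made about the borderline $a=\frac{n-2}2H$ in (3.1) for general $\Omega$; for balls it holds, with $L=0$, by (c).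

## 4. Where a partition of unity loses, and the bubble in a half-space

For a general domain one first tries to localize. Take smooth $\varphi_i$ with $\sum\varphi_i^2=1$ and small supports. Flattening the boundary in each support transfers (1.1) to $\varphi_iu$ with a factor $1+\delta$ (this is Lemma 4 below). The triangle inequality in $L^{p/2}$ and $\sum\varphi_i\nabla\varphi_i=0$ then give
$$S_1^{-1}\|u\|_p^2\le\sum_iS_1^{-1}\|\varphi_iu\|_p^2\le(1+\delta)\Big(\int_\Omega|\nabla u|^2+\int_\Omega u^2\sum_i|\nabla\varphi_i|^2+Z_0\sum_i\|\varphi_iu\|_{q,\partial}^2\Big).$$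
This stops in two places. First, on $U_{\varepsilon,y}$ with $y\in\Omega$ fixed and $\varepsilon\to0$, the loss $\delta\int|\nabla u|^2$ tends to $\delta\Lambda P$, while the error that we are allowed, $\int_{\partial\Omega}U_{\varepsilon,y}^2=O(\varepsilon^{n-2})$, tends to $0$. So the factor $1+\delta$ cannot be absorbed. Second, the triangle inequality in $L^{q/2}$ gives $\sum_i\|\varphi_iu\|_{q,\partial}^2\ge\|u\|_{q,\partial}^2$, which is the wrong direction: if the trace splits into two equal pieces with disjoint supports, the sum is larger by the factor $2\cdot2^{-2/q}=2^{1/(n-1)}$.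

The way past this is to argue by contradiction. If (3.1) fails for all $L$, there are functions $u_k$ violating it with $L=k$. The large factor $k$ forces their traces to be small in $L^2(\partial\Omega)$. The strictness of (1.1) and a concavity argument force $u_k$ to look like one bubble, with $d/\varepsilon\to\infty$, where $d$ is the distance of its center from $\partial\Omega$. Only then do we compute, and on a bubble we can compute precisely enough. The half-space shows what precision is required.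

**The bubble in a half-space.** Let $y=de_n$, $U=U_{\varepsilon,y}$, $t=d/\varepsilon$, $D^2=\varepsilon^2+d^2$. Integrating
$$\mathrm{div}\big(x'(1+|x'|^2)^{-(n-1)}\big)=(n-1)(1+|x'|^2)^{-(n-1)}-2(n-1)|x'|^2(1+|x'|^2)^{-n}$$
over $\mathbb R^{n-1}$ (the flux at infinity vanishes) gives
$$\int_{\mathbb R^{n-1}}\frac{|x'|^2dx'}{(1+|x'|^2)^n}=\frac A2,\qquad A':=\int_{\mathbb R^{n-1}}\frac{dx'}{(1+|x'|^2)^n}=A-\frac A2=\frac A2.\tag{4.1}$$
The mass of $U^p$ below the hyperplane is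
$$\int_{\{x_n<0\}}U^p=\varepsilon^n\int_d^\infty A'(\varepsilon^2+\tau^2)^{-(n+1)/2}d\tau\le\frac{A}{2n}\,t^{-n}.\tag{4.2}$$
On $x_n=0$ we have $\partial_\nu U=-(n-2)\varepsilon^{(n-2)/2}(D^2+|x'|^2)^{-n/2}d$. Scaling $x'=D\xi$ and using (1.3),
$$\int_{\partial\mathbb R^n_+}U\partial_\nu U=-(n-2)A\,\varepsilon^{n-2}dD^{1-n},\qquad Z_0\|U\|_{q,\partial\mathbb R^n_+}^2=(n-2)A\,\varepsilon^{n-2}D^{2-n}.$$
Each is of size $t^{2-n}$, but their sum is $(n-2)A\varepsilon^{n-2}D^{1-n}(D-d)\ge\frac{(n-2)A}2(1+t^2)^{-n/2}$, because $D-d=\frac{\varepsilon^2}{D+d}\ge\frac{\varepsilon^2}{2D}$. Two orders in $t$ cancel. Moreover $\int_{\mathbb R^n_+}|\nabla U|^2=\Lambda\int_{\mathbb R^n_+}U^p+\int_{\partial\mathbb R^n_+}U\partial_\nu U$, concavity of $x\mapsto x^{2/p}$ at $P$ gives $S_1^{-1}\|U\|_{p,\mathbb R^n_+}^2\le\Lambda P-\frac2p\Lambda\int_{x_n<0}U^p$, and $\Lambda(1-\frac2p)=2(n-2)$. So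
$$\int_{\mathbb R^n_+}|\nabla U|^2+Z_0\|U\|^2_{q,\partial\mathbb R^n_+}-S_1^{-1}\|U\|_{p,\mathbb R^n_+}^2\ge(n-2)A\Big(\tfrac12(1+t^2)^{-n/2}-\tfrac1nt^{-n}\Big).\tag{4.3}$$
As $t\to\infty$ this is about $(n-2)A(\frac12-\frac1n)t^{-n}$, positive since $n\ge3$.

In a curved domain a term $-\frac{n-2}2H\int_{\partial\Omega}U^2$ will appear. For $n\ge4$ its size is $(\varepsilon/D)^{n-2}D$, and there is an additional logarithm if $n=3$. This may be larger or smaller than $t^{-n}$, depending on how $d$ compares with $t^{-2}$. Therefore every error must be $o(t^{-n})+o(\int_{\partial\Omega}U^2)$. The same holds for the term linear in the remainder $u_k-\text{bubble}$, where a second cancellation of the type just seen is needed.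

## 5. Facts and lemmas for the compactness argument

**Fact 4 (spectral gap).** *If $\phi\in D^{1,2}(\mathbb R^n)$ is orthogonal, for $\int\nabla\cdot\nabla$, to $U,\partial_\varepsilon U,\partial_{y_1}U,\dots,\partial_{y_n}U$ at $U=U_{1,0}$, then*
$$(p-1)\Lambda\int U^{p-2}\phi^2\le(1-2c_1)\int|\nabla\phi|^2,\qquad c_1=\frac2{n+4}.$$
Write $\phi=\big(\frac2{1+|x|^2}\big)^{(n-2)/2}\psi$, where $\psi$ is a function on $S^n$ read through stereographic projection. Then
$$\int|\nabla\phi|^2=\int_{S^n}\Big(|\nabla\psi|^2+\tfrac{n(n-2)}4\psi^2\Big),\qquad \int U^{p-2}\phi^2=\int\frac{\phi^2}{(1+|x|^2)^2}=\frac14\int_{S^n}\psi^2 .$$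
So the eigenvalues of $-\Delta\phi=\mu U^{p-2}\phi$ are $\mu_\ell=4\ell(\ell+n-1)+n(n-2)=(2\ell+n-2)(2\ell+n)$, $\ell\ge0$, and the spherical harmonics give a complete system. For $\ell=0$ the eigenspace is spanned by $U$, with $\mu_0=\Lambda$. For $\ell=1$ it has dimension $n+1$ and $\mu_1=n(n+2)=(p-1)\Lambda$. Differentiating $-\Delta U_{\varepsilon,y}=\Lambda U_{\varepsilon,y}^{p-1}$ in the parameters shows that the $n+1$ linearly independent functions $\partial_\varepsilon U,\partial_{y_i}U$ span it. Hence $\int|\nabla\phi|^2\ge\mu_2\int U^{p-2}\phi^2$, and $\mu_1/\mu_2=\frac{n(n+2)}{(n+2)(n+4)}=\frac n{n+4}=1-2c_1$.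

**Fact 5 (Gérard–Meyer–Oru).** *Let $\mathcal N(f)=\sup_{r>0,\,y}r^{(n-2)/2}|e^{r^2\Delta}f(y)|$. Then $\|f\|_p^p\le C\mathcal N(f)^{p-2}\int|\nabla f|^2$ on $D^{1,2}(\mathbb R^n)$. Consequently, if $f_k$ is bounded in $D^{1,2}(\mathbb R^n)$ and $\liminf\|f_k\|_p>0$, there are $r_k>0$ and $y_k$ such that, along a subsequence, $r_k^{(n-2)/2}f_k(y_k+r_k\,\cdot)\rightharpoonup V\ne0$ in $D^{1,2}(\mathbb R^n)$.*

Here $e^{r^2\Delta}$ is the heat semigroup at time $r^2$. The quantity $\mathcal N$ is unchanged under $f\mapsto r^{(n-2)/2}f(y+r\,\cdot)$, and it is small for spread functions. For example, if $f_k=k^{-1/2}\sum_{j\le k}g(\cdot-z_j)$ with $g\in C_c^\infty$ and disjoint supports, the energy of $f_k$ does not depend on $k$, but $\|f_k\|_p^p=k^{1-p/2}\|g\|_p^p\to0$ and $\mathcal N(f_k)\le C\|f_k\|_p\to0$.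

*Proof.* The heat kernel at time $r^2$ has $L^{p'}$ norm $Cr^{-n/p}=Cr^{-(n-2)/2}$, so $\mathcal N(f)\le C\|f\|_p$ by Hölder. Both sides are thus continuous on $D^{1,2}$, and by density we may take $0\ne f\in C_c^\infty$. For $\lambda>0$ define $r=r_\lambda$ by $\mathcal N(f)r^{-(n-2)/2}=\lambda/2$. Then $|e^{r_\lambda^2\Delta}f|\le\lambda/2$, so $\{|f|>\lambda\}\subset\{|f-e^{r_\lambda^2\Delta}f|>\lambda/2\}$. By Chebyshev,
$$\|f\|_p^p=p\int_0^\infty\lambda^{p-1}\big|\{|f|>\lambda\}\big|d\lambda\le4p\int_0^\infty\lambda^{p-3}\|f-e^{r_\lambda^2\Delta}f\|_2^2\,d\lambda .$$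
Since $p-2=\frac4{n-2}$, we have $\lambda^{p-2}=(2\mathcal N(f))^{p-2}r^{-2}$, so $\lambda^{p-3}d\lambda$ becomes $C\mathcal N(f)^{p-2}r^{-3}dr$. By Plancherel,
$$\|f\|_p^p\le C\mathcal N(f)^{p-2}\int|\hat f(\xi)|^2\int_0^\infty r^{-3}(1-e^{-r^2|\xi|^2})^2dr\,d\xi .$$
The inner integral is $|\xi|^2\int_0^\infty\rho^{-3}(1-e^{-\rho^2})^2d\rho=C|\xi|^2$, which proves the inequality.

For the consequence, $\mathcal N(f_k)\ge c>0$ for large $k$. Choose $r_k,y_k$ with $r_k^{(n-2)/2}|e^{r_k^2\Delta}f_k(y_k)|\ge c/2$. With $F_k=r_k^{(n-2)/2}f_k(y_k+r_k\,\cdot)$ this says $|e^\Delta F_k(0)|\ge c/2$. The $F_k$ are bounded in $D^{1,2}$, so $F_k\rightharpoonup V$ along a subsequence. The functional $F\mapsto e^\Delta F(0)$ is continuous on $L^p$, hence weakly continuous on $D^{1,2}$, so $|e^\Delta V(0)|\ge c/2$ and $V\ne0$. $\square$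

**Fact 6 (Brezis–Lieb lemma).** If $f_k\to f$ a.e. and $f_k$ is bounded in $L^r$, $1\le r<\infty$, then $\|f_k\|_r^r=\|f\|_r^r+\|f_k-f\|_r^r+o(1)$.

**Reflection.** For $v\in D^{1,2}(\mathbb R^n_+)$ the even reflection doubles $\int|v|^p$ and $\int|\nabla v|^2$. As $2^{2/p-1}=2^{-2/n}$, the Sobolev inequality gives
$$2^{-2/n}S_1^{-1}\|v\|_{p,\mathbb R^n_+}^2\le\int_{\mathbb R^n_+}|\nabla v|^2.\tag{5.1}$$

The next lemma is what excludes several concentration points: one piece satisfies the full inequality, and the others may be estimated with the poorer constant $2^{-2/n}$ and without using the trace.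

**Lemma 2.** *Let $m_j\ge0$ (finitely or countably many), $\sum m_j=1$, at least two of them nonzero. Then for some $i$: $m_i^s+2^{-2/n}\sum_{j\ne i}m_j^s>1$.*

*Proof.* If all $m_j<\frac12$, then $m_j^s=m_jm_j^{-2/n}>2^{2/n}m_j$ whenever $m_j>0$, so $2^{-2/n}\sum m_j^s>1$ and any $i$ works. Otherwise let $m_i\ge\frac12$ and $x=1-m_i\in(0,\frac12]$. By subadditivity of $\tau\mapsto\tau^s$, $\sum_{j\ne i}m_j^s\ge x^s$. The function $f(x)=(1-x)^s+2^{-2/n}x^s$ is concave with $f(0)=1$ and $f(\frac12)=2^{-1+2/n}(1+2^{-2/n})=\frac{2^{2/n}+1}2>1$. So $f>1$ on $(0,\frac12]$. $\square$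

Put $\|u\|^2:=\int_\Omega|\nabla u|^2+\int_{\partial\Omega}u^2$. This is an equivalent norm on $H^1(\Omega)$, and $\|u\|_p,\|u\|_{q,\partial}\le C\|u\|$. The trace $H^1(\Omega)\to L^2(\partial\Omega)$ is compact.

**Lemma 3.** *For each $\delta>0$ there is $C_\delta$ with $\|u\|_{2,\partial}^2\le\delta\int_\Omega|\nabla u|^2+C_\delta\|u\|_{1,\partial}^2$ on $H^1(\Omega)$.*

*Proof.* Otherwise there are $u_j$ with $\|u_j\|_{2,\partial}=1$ and $\delta\int|\nabla u_j|^2+j\|u_j\|_{1,\partial}^2<1$. They are bounded in $H^1$. A subsequence of the traces converges in $L^2(\partial\Omega)$ to a limit with $L^2$ norm $1$ and $L^1$ norm $0$, a contradiction. $\square$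

**Flattening.** For $x_0\in\partial\Omega$ choose coordinates with $x_0=0$ and $\Omega=\{x_n>g(x')\}$ near $0$, $g(0)=0$, $\nabla g(0)=0$. Put $\Psi(x)=(x',x_n-g(x'))$. Near $0$, $\Psi$ is bi-Lipschitz, $\det D\Psi=1$ and $D\Psi(0)=I$. For $v\in H^1(\Omega)$ supported in $B_\rho(x_0)$, $\rho$ small, the function $w=v\circ\Psi^{-1}$, extended by $0$, lies in $D^{1,2}(\mathbb R^n_+)$ and
$$\|w\|_{p,\mathbb R^n_+}=\|v\|_p,\qquad\int_{\mathbb R^n_+}|\nabla w|^2\le(1+C\rho)\int_\Omega|\nabla v|^2,\qquad\|w\|_{q,\partial\mathbb R^n_+}\le\|v\|_{q,\partial}.\tag{5.2}$$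
The last bound holds because $d\sigma=\sqrt{1+|\nabla g|^2}\,dx'\ge dx'$.

**Lemma 4.** *For $x_0\in\overline\Omega$ and $\delta>0$ there is $\rho>0$ such that every $v\in H^1(\Omega)$ supported in $B_\rho(x_0)$ satisfies*
$$S_1^{-1}\|v\|_p^2\le(1+\delta)\Big(\int|\nabla v|^2+Z_0\|v\|_{q,\partial}^2\Big),\qquad2^{-2/n}S_1^{-1}\|v\|_p^2\le(1+\delta)\int|\nabla v|^2 .$$

*Proof.* For $x_0\in\Omega$ take $B_\rho(x_0)\Subset\Omega$ and use the Sobolev inequality. For $x_0\in\partial\Omega$ apply (1.1) and (5.1) to $w$ and use (5.2). $\square$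

## 6. Boundary integrals of a bubble close to the boundary

Here we compute, to order $o(\int_{\partial\Omega}U^2)$, the boundary terms that cancelled in Section 4. We include $\varepsilon=0$, where the bubble degenerates to the function $G$ of Lemma 1.

Let $y\in\Omega$, $d=\mathrm{dist}(y,\partial\Omega)\to0$, $\varepsilon\ge0$ and $\varepsilon/d\to0$. Let $\bar y\in\partial\Omega$ be the nearest point, so $y=\bar y-d\,\nu(\bar y)$. For $x\in\partial\Omega$ put $R(x)=\varepsilon^2+|x-y|^2$ and $N(x)=(x-y)\cdot\nu(x)$. Put $D^2=\varepsilon^2+d^2$, $Q(x')=D^2+|x'|^2$,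
$$W=\int_{\partial\Omega}R^{-(n-2)}d\sigma,\qquad\mathcal B=\int_{\partial\Omega}R^{-(n-1)}d\sigma .$$

**Coordinates.** By compactness there is $\rho_0>0$ such that for every $\bar y\in\partial\Omega$, after a rigid motion taking $\bar y$ to $0$ and $-\nu(\bar y)$ to $e_n$, $\Omega$ equals $\{x_n>g(x')\}$ in the cylinder $\{|x'|<\rho_0,|x_n|<\rho_0\}$, with $|g|<\rho_0/2$ and $g$ bounded in $C^3$ uniformly in $\bar y$. Then $y=de_n$ and, after a rotation in $x'$,
$$g=\tfrac12\sum\kappa_ix_i^2+O(|x'|^3),\qquad\ell:=x'\cdot\nabla g-g=\tfrac12\sum\kappa_ix_i^2+O(|x'|^3),\qquad\sum\kappa_i=(n-1)H(\bar y).$$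
All $o$ and $O$ below are uniform in $\bar y$. Write $H=H(\bar y)$ and $W_0=\int_{|x'|<\rho_0}Q^{-(n-2)}dx'$.

**The reference size $W_0$.** As $D\to0$, $W_0\to\int_{|x'|<\rho_0}|x'|^{-2(n-2)}dx'=\infty$, because $2(n-2)\ge n-1$. We have the following rule:
$$\text{if }|F(x')|\le C(d+|x'|)Q^{-(n-2)},\text{ then }\int_{|x'|<\rho_0}F\,dx'=o(W_0);\quad\text{also }O(1)=o(W_0).\tag{6.1}$$
Indeed the part over $|x'|<\varsigma$ is at most $C(d+\varsigma)W_0$, the rest is at most $C_\varsigma$; divide by $W_0\to\infty$ and then let $\varsigma\to0$.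

On the graph, $R=\varepsilon^2+|x'|^2+(g-d)^2=Q-2dg+g^2=Q(1+\theta)$ with $|\theta|\le C(d+|x'|^2)\frac{|x'|^2}Q\le\frac12$ (decreasing $\rho_0$, for $d$ small), and $d\sigma=(1+O(|x'|^2))dx'$. On the rest of $\partial\Omega$, $|x-y|\ge\rho_0-d\ge\rho_0/2$, so $R$ is bounded above and below there. Hence $W-W_0$ consists of terms covered by (6.1). Scaling $x'=D\xi$, $W_0=D^{3-n}\int_{|\xi|<\rho_0/D}(1+|\xi|^2)^{-(n-2)}d\xi$, where the integral converges as $D\to0$ if $n\ge4$ and grows like $|\log D|$ if $n=3$. So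
$$W=(1+o(1))W_0,\qquad cD^{3-n}\le W_0\le CD^{3-n}(1+|\log D|),\qquad D^{n-2}W\to0.\tag{6.2}$$
If $\varepsilon>0$, then $U_{\varepsilon,y}^2=\varepsilon^{n-2}R^{-(n-2)}$ on $\partial\Omega$, so
$$\int_{\partial\Omega}U_{\varepsilon,y}^2=\varepsilon^{n-2}W=(\varepsilon/D)^{n-2}D^{n-2}W\to0.\tag{6.3}$$

**Three model integrals.** Let
$$Y=\int_{\mathbb R^{n-1}}Q^{-(n-1)}=AD^{1-n},\qquad X_2=\int_{\mathbb R^{n-1}}|x'|^2Q^{-n}=\tfrac12Y,\qquad X_1=\int_{|x'|<\rho_0}|x'|^2Q^{-(n-1)} ,$$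
where the value of $X_2$ is (4.1) after scaling. From $|x'|^2=Q-D^2$ we get $X_1=W_0-D^2Y+o(1)$, and $D^2Y=AD^{3-n}\le CW_0$.

**Lemma 5.**
$$-(n-2)\int_{\partial\Omega}R^{-(n-1)}N\,d\sigma+Z_0\mathcal B^{2/q}=(n-2)(D-d)Y-\tfrac{n-2}2H(\bar y)W+o(W).\tag{6.4}$$
*Moreover $\mathcal B=Y(1+e)$ with $e\to0$ and $|e|\,dY\le CW$.*

*Proof.* On the graph $\nu=(\nabla g,-1)/\sqrt{1+|\nabla g|^2}$, so $N\,d\sigma=(x'\cdot\nabla g-g+d)dx'=(d+\ell)dx'$. Expanding $(1+\theta)^{-(n-1)}$,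
$$R^{-(n-1)}=Q^{-(n-1)}\Big[1+\tfrac{2(n-1)dg}Q+O\Big(\tfrac{|x'|^4}Q+\tfrac{(d+|x'|^2)^2|x'|^4}{Q^2}\Big)\Big].$$
We multiply by $d+\ell$ (for $\int R^{-(n-1)}N$) and by $d$ (for $d\mathcal B$). We keep $dQ^{-(n-1)}$, the quadratic part of $\ell Q^{-(n-1)}$, and the quadratic part of $2(n-1)d^2gQ^{-n}$. Using $|x'|^2\le Q$, $d^2\le Q$, $|g|+|\ell|\le C|x'|^2$ and $|x'|<\rho_0$, all other terms satisfy the bound in (6.1):

* the cubic errors in $\ell$ and $g$: $|x'|^3Q^{-(n-1)}\le|x'|Q^{-(n-2)}$ and $d^2|x'|^3Q^{-n}\le|x'|Q^{-(n-2)}$;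
* the product of $dg$ and $\ell$: $d|g\ell|Q^{-n}\le CdQ^{-(n-2)}$;
* the first error term: $d|x'|^4Q^{-n}\le dQ^{-(n-2)}$ and $|\ell||x'|^4Q^{-n}\le C|x'|^2Q^{-(n-2)}$;
* the second error term times $d$: $d(d+|x'|^2)^2|x'|^4Q^{-n-1}\le2d(d^2+|x'|^4)Q^{-(n-1)}\le CdQ^{-(n-2)}$;
* the second error term times $\ell$: $|\ell|(d+|x'|^2)^2|x'|^4Q^{-n-1}\le C(d^2+|x'|^4)Q^{-(n-2)}$;
* the difference $d\sigma-dx'$ in $d\mathcal B$: $d|x'|^2Q^{-(n-1)}\le dQ^{-(n-2)}$.

The part of $\partial\Omega$ off the graph contributes $O(1)=o(W)$. By symmetry $\int\frac12\sum\kappa_ix_i^2Q^{-m}=\frac H2\int|x'|^2Q^{-m}$, and extending the convergent integrals $Y$, $X_2$ to $\mathbb R^{n-1}$ costs $O(1)$. Therefore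
$$\int_{\partial\Omega}R^{-(n-1)}N\,d\sigma=dY+\tfrac H2X_1+(n-1)Hd^2X_2+o(W),\qquad d(\mathcal B-Y)=(n-1)Hd^2X_2+o(W).$$
Since $d^2X_2\le\frac12D^2Y\le CW$, the second formula gives $|e|dY\le CW$. As $D/d\to1$, $dY\sim AD^{2-n}$, so $|e|\le CD^{n-2}W\to0$ by (6.2).

By (1.3), $Z_0Y^{2/q}=Z_0A^{2/q}D^{2-n}=(n-2)AD^{2-n}=(n-2)DY$. Also $DYe=\frac Dd\,dYe=(n-1)Hd^2X_2+o(W)$ and $DYe^2\le C|e|W=o(W)$. With $\frac2q=\frac{n-2}{n-1}$,
$$Z_0\mathcal B^{2/q}=(n-2)DY\big(1+\tfrac{n-2}{n-1}e+O(e^2)\big)=(n-2)\big[DY+(n-2)Hd^2X_2\big]+o(W).$$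
So the left side of (6.4) equals
$$(n-2)\big\{(D-d)Y-\tfrac H2(X_1+2d^2X_2)\big\}+o(W).$$
Finally $X_1+2d^2X_2=W_0-D^2Y+d^2Y+o(W)=W_0-\varepsilon^2Y+o(W)=W+o(W)$, because $\varepsilon^2Y\le(\varepsilon/d)^2D^2Y=o(W)$. $\square$

**Lemma 6.** *For $1\le r<2$: $\|R^{-(n-2)/2}\|_{r,\partial}^2=o(W)$. For $a\in C(\partial\Omega)$: $\int_{\partial\Omega}aR^{-(n-2)}=(a(\bar y)+o(1))W$.*

*Proof.* Split $\partial\Omega$ at $|x-\bar y|=\varsigma$. By Hölder the inner part contributes at most $C\varsigma^{2(n-1)(1/r-1/2)}W$ to the squared norm. The outer part contributes $O_\varsigma(1)=o(W)$. Let $\varsigma\to0$. The second claim follows in the same way from the uniform continuity of $a$. $\square$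

**A global bound for $N$.** On all of $\partial\Omega$,
$$N=d+O(R).\tag{6.5}$$
Indeed $x-y=(x-\bar y)+d\,\nu(\bar y)$, $(x-\bar y)\cdot\nu(x)=O(|x-\bar y|^2)$, $\nu(\bar y)\cdot\nu(x)=1-\frac12|\nu(x)-\nu(\bar y)|^2=1+O(|x-\bar y|^2)$, and $|x-\bar y|\le|x-y|+d\le2|x-y|$.

## 7. Necessity of $\frac{n-2}2H$ and of $Z_0$

*Proof of Theorem 3(a).* By Lemma 1, (1.5) holds with $Z=Z_0$ for every $y\in\Omega$. Fix $\bar y\in\partial\Omega$, let $y=\bar y-d\,\nu(\bar y)$ and $d\to0$. With $\varepsilon=0$ we have $D=d$, $R=|x-y|^2$, $G=R^{-(n-2)/2}$, $G\,\partial_\nu G=-(n-2)R^{-(n-1)}N$ and $\|G\|_{q,\partial}^2=\mathcal B^{2/q}$. By Lemmas 5 and 6 the left side of (1.5) is $\big(a(\bar y)-\frac{n-2}2H(\bar y)+o(1)\big)W$. Hence $a(\bar y)\ge\frac{n-2}2H(\bar y)$.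

The conjecture with constant $C(\Omega)$ is the case $a\equiv C(\Omega)/S_1$, $C=0$, so $C(\Omega)\ge S_1\frac{n-2}2\max H$. At a point where $\partial\Omega$ touches the smallest closed ball containing $\overline\Omega$, comparison of the two graphs shows that all principal curvatures are at least the reciprocal of the radius of that ball. So $\max H>0$. If $\int_{\partial\Omega}u^2$ could be replaced by $\|u\|_{r,\partial}^2$ with $r<2$ and some constant, the assumption of (a) would hold with $a=0$ and force $H\le0$ everywhere, a contradiction. $\square$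

*Proof of Theorem 3(b).* If some $Z<Z_0$ were admissible together with some $C\int_{\partial\Omega}u^2$, then by Lemmas 1, 5 and 6 the left side of (1.5) would be $-(Z_0-Z)\|G\|_{q,\partial}^2+O(W)$. But by Lemma 5 with $\varepsilon=0$, $\|G\|_{q,\partial}^2=\mathcal B^{2/q}\ge c\,d^{2-n}$, while $d^{n-2}W\to0$ by (6.2). So the left side is negative for small $d$, a contradiction. $\square$

The rest of the notes proves Theorem 2.

## 8. A violating sequence is a single bubble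

Let $a>\frac{n-2}2H$, $M=\max|a|$, and
$$J_k(u)=\int_\Omega|\nabla u|^2+Z_0\|u\|_{q,\partial}^2+\int_{\partial\Omega}au^2+k\|u\|_{1,\partial}^2-S_1^{-1}\|u\|_p^2 .$$
Suppose that (3.1) fails for every $L=k\in\mathbb N$. Replacing $u$ by $|u|$ and scaling, we get $u_k\ge0$ with $\|u_k\|_p=1$ and $J_k(u_k)<0$. Then $J_L(u_k)<0$ for every fixed $L\le k$. From now on all statements are along subsequences.

**Step 1: bounds and vanishing traces.** This step uses the growing penalty. By Lemma 3, $\int au_k^2\ge-\frac12\int|\nabla u_k|^2-C\|u_k\|_{1,\partial}^2$, so $J_k(u_k)<0$ gives $\frac12\int|\nabla u_k|^2+(k-C)\|u_k\|_{1,\partial}^2<S_1^{-1}$. Hence $\int|\nabla u_k|^2$ is bounded, $\|u_k\|_{1,\partial}\to0$ and, by Lemma 3 with arbitrary $\delta$, $\|u_k\|_{2,\partial}\to0$. So $u_k$ is bounded in $H^1(\Omega)$, $\int au_k^2\to0$, and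
$$\limsup\Big(\int_\Omega|\nabla u_k|^2+Z_0\|u_k\|_{q,\partial}^2\Big)\le S_1^{-1}.\tag{8.1}$$

**Step 2: concentration at one point.** This step shows that the $L^p$ mass collapses to a point. Let $u_k\rightharpoonup u$ in $H^1$; then $u$ has zero trace, so $0\le u\in H^1_0(\Omega)$. Put $z_k=u_k-u$, so $z_k\to0$ in $L^2(\Omega)$. As measures on $\overline\Omega$ let
$$|z_k|^pdx\rightharpoonup\omega,\qquad|\nabla z_k|^2dx\rightharpoonup\mu,\qquad|u_k|^qd\sigma=|z_k|^qd\sigma\rightharpoonup\beta .$$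
(For a bubble, $U_{\varepsilon,y}^pdx\rightharpoonup P\delta_y$ as $\varepsilon\to0$: a single atom.)

*The measure $\omega$ is purely atomic.* Apply the second inequality of Lemma 4 to $\varphi z_k$ with $\varphi\in C^1$ of small support. Since $z_k\to0$ in $L^2$, $\int|\nabla(\varphi z_k)|^2=\int\varphi^2|\nabla z_k|^2+o(1)$, and we get $(\int|\varphi|^pd\omega)^{2/p}\le C\int\varphi^2d\mu$. For a Borel set $E$ of small diameter, take $K\subset E\subset O$ with $K$ compact and $O$ open and small, and $0\le\varphi\le1$ supported in $O$ with $\varphi=1$ on $K$. By regularity of the measures, $\omega(E)\le C\mu(E)^{p/2}$. Let $\mathcal A$ be the countable set of atoms of $\mu$ and $\eta>0$. Every point of $\overline\Omega$ has a small ball $B$ with $\mu(B\setminus\mathcal A)\le\eta$. By compactness $\overline\Omega\setminus\mathcal A$ is a finite disjoint union of small Borel sets $E_i$ with $\mu(E_i)\le\eta$, so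
$$\omega(\overline\Omega\setminus\mathcal A)\le C\sum_i\mu(E_i)^{p/2}\le C\eta^{p/2-1}\mu(\overline\Omega).$$
As $\eta\to0$, $\omega$ is carried by $\mathcal A$: $\omega=\sum_{j\ge1}m_j\delta_{x_j}$.

*Inequalities at the atoms.* Let $\mu_j=\mu(\{x_j\})$, $b_j=\beta(\{x_j\})$. Both inequalities of Lemma 4, applied to $\varphi z_k$ with cutoffs shrinking to $x_j$, and then $\delta\to0$, give
$$2^{-2/n}S_1^{-1}m_j^s\le\mu_j,\qquad S_1^{-1}m_j^s\le\mu_j+Z_0b_j^{2/q}.$$
Put $m_0=\int u^p$. Then $\int|\nabla u|^2\ge S_1^{-1}m_0^s$, strictly if $m_0>0$ (Fact 1). By Fact 6, $m_0+\sum_{j\ge1}m_j=1$. By (8.1) and weak convergence,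
$$S_1^{-1}\ge\int|\nabla u|^2+\mu(\overline\Omega)+Z_0\beta(\overline\Omega)^{2/q}.\tag{8.2}$$

*Only one mass.* Suppose two of the $m_j$, $j\ge0$, are nonzero. Take $i$ from Lemma 2. For the index $i$ use the full inequality, keeping only $b_i$ in $\beta(\overline\Omega)$ (if $i=0$, the Sobolev inequality for $u$); for the others use the inequality with $2^{-2/n}$. Then the right side of (8.2) is at least $S_1^{-1}\big(m_i^s+2^{-2/n}\sum_{j\ne i}m_j^s\big)>S_1^{-1}$, a contradiction. So exactly one $m_j$ equals $1$. It is not $m_0$, by strictness. Hence $u=0$ and $\omega=\delta_{x_0}$ for some $x_0\in\overline\Omega$. Moreover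
$$S_1^{-1}\ge\mu(\overline\Omega)+Z_0\beta(\overline\Omega)^{2/q}\ge\mu(\{x_0\})+Z_0\beta(\{x_0\})^{2/q}\ge S_1^{-1},$$
so $\mu$ and $\beta$ are supported at $x_0$ too. In particular, for every $\rho>0$,
$$\int_{\Omega\setminus B_\rho(x_0)}\big(|\nabla u_k|^2+u_k^p\big)\to0,\qquad\|u_k\|_{L^2(\Omega)}\to0.\tag{8.3}$$

**Step 3: compactness in the half-space.** This step identifies the profile after flattening.

**Lemma 7.** *Let $0\le w_k\in D^{1,2}(\mathbb R^n_+)$, $\|w_k\|_p\to1$ and $\limsup(\int|\nabla w_k|^2+Z_0\|w_k\|_{q,\partial\mathbb R^n_+}^2)\le S_1^{-1}$. Along a subsequence there are $\varepsilon_k>0$ and $y_k\in\mathbb R^n_+$ with $(y_k)_n/\varepsilon_k\to\infty$ and $\|\nabla(w_k-c_0U_{\varepsilon_k,y_k})\|_{L^2(\mathbb R^n_+)}\to0$, where $c_0=P^{-1/p}$.*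

*Proof.* Let $\bar w_k$ be the even reflection. By Fact 5, $V_k=r_k^{(n-2)/2}\bar w_k(y_k+r_k\,\cdot)\rightharpoonup V\ne0$. Since $\bar w_k$ is even, we may take $(y_k)_n\ge0$. Let $\tau_k=(y_k)_n/r_k\to\tau\in[0,\infty]$.

If $\tau<\infty$, replace $y_k$ by its projection to $\partial\mathbb R^n_+$. The new functions are $V_k(\cdot-\tau_ke_n)$, with weak limit $V(\cdot-\tau e_n)$. This limit is nonzero and even in $x_n$, hence nonzero on $\mathbb R^n_+$. Rename it $V$ (and the functions $V_k$), and put $H_k=H_\infty=\mathbb R^n_+$.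

If $\tau=\infty$, put $H_k=\{x_n>-\tau_k\}$, $H_\infty=\mathbb R^n$. By the trace inequality on the lower half-space, $\|V\|_{q,\partial H_k}^2\le S\int_{\{x_n<-\tau_k\}}|\nabla V|^2\to0$.

Let $z_k=V_k-V$, $m_0=\int_{H_\infty}V^p>0$, $m_1=\lim\int_{H_k}|z_k|^p$, $b_0=\int_{\partial H_\infty}V^q$ (with $b_0:=0$ if $\tau=\infty$), $b_1=\lim\int_{\partial H_k}|z_k|^q$. By local compactness $V_k\to V\ge0$ a.e., and if $\tau<\infty$ also the traces converge a.e. We have $1_{H_k}V\to1_{H_\infty}V$ in $L^p$ and $1_{H_k}\nabla V\to1_{H_\infty}\nabla V$ in $L^2$. Fact 6, applied to $1_{H_k}V_k$, gives $m_0+m_1=1$. Since $\nabla z_k\rightharpoonup0$, the cross term in $\int_{H_k}|\nabla V+\nabla z_k|^2$ tends to $0$. For the traces use Fact 6 if $\tau<\infty$; if $\tau=\infty$ the trace of $V$ on $\partial H_k$ is negligible. Altogether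
$$\int_{H_\infty}|\nabla V|^2+\limsup\int_{H_k}|\nabla z_k|^2+Z_0(b_0+b_1)^{2/q}\le S_1^{-1}.\tag{8.4}$$
Both $V$ on $H_\infty$ and $z_k$ on $H_k$ satisfy (1.1) (with $\le$) and (5.1); for $V$ with $\tau=\infty$ the Sobolev inequality is stronger. If $m_1>0$, Lemma 2 with the masses $m_0,m_1$ makes the left side of (8.4) larger than $S_1^{-1}$, as in Step 2. So $m_1=0$ and $m_0=1$.

If $\tau<\infty$, then $\int|\nabla V|^2+Z_0\|V\|_q^2\le S_1^{-1}\|V\|_p^2$ contradicts the strict inequality (1.1). So $\tau=\infty$, and $V\ge0$ satisfies $\int_{\mathbb R^n}|\nabla V|^2\le S_1^{-1}$ and $\|V\|_p=1$. It is a Sobolev extremal, $V=c_0U_{\varepsilon,\eta}$, and (8.4) gives $\int_{H_k}|\nabla z_k|^2\to0$. Put $\varepsilon_k=\varepsilon r_k$ and replace $y_k$ by $y_k+r_k\eta$; then $(y_k)_n/\varepsilon_k=(\tau_k+\eta_n)/\varepsilon\to\infty$. $\square$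

**Step 4: the bubble in $\Omega$.** This step carries the profile back to $\Omega$. We claim that there are $\varepsilon_k,y_k$ with
$$\|\nabla(u_k-c_0U_{\varepsilon_k,y_k})\|_{L^2(\Omega)}\to0,\quad\varepsilon_k\to0,\quad\Omega\ni y_k\to x_0,\quad d(y_k)/\varepsilon_k\to\infty,\tag{8.5}$$
where $d(y)=\mathrm{dist}(y,\partial\Omega)$.

*Suppose $x_0\in\partial\Omega$.* Use the flattening $\Psi$ at $x_0=0$. Let $\chi$ be a cutoff with $\chi=1$ on $B_\rho(x_0)$, supported where $\Psi$ is defined, and $w_k=(\chi u_k)\circ\Psi^{-1}\ge0$, extended by $0$. Lemma 7 applies. First, $\|w_k\|_p^p=\int\chi^pu_k^p\to1$ by (8.3), and $\|w_k\|_{q,\partial\mathbb R^n_+}\le\|u_k\|_{q,\partial}$. Next, for $0<r<\rho$ the part of $\int|\nabla w_k|^2$ over $\Psi(\Omega\cap B_r)$ is at most $(1+Cr)\int_\Omega|\nabla u_k|^2$, and the rest is at most $C\int_{\Omega\setminus B_r}(|\nabla u_k|^2+u_k^2)\to0$. By (8.1) the $\limsup$ in Lemma 7 is at most $(1+Cr)S_1^{-1}$;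 let $r\to0$.

Let $\varepsilon_k,y_k$ come from Lemma 7. By (5.1), $w_k-c_0U_{\varepsilon_k,y_k}\to0$ in $L^p(\mathbb R^n_+)$, and the mass of $w_k^p$ concentrates at $0$. As $\int_{\mathbb R^n}(c_0U)^p=1$, we get $\int_{B_r(0)}(c_0U_{\varepsilon_k,y_k})^p\to1$ for every $r>0$. If $\varepsilon_k\ge\varepsilon_*>0$ along a subsequence, this integral is at most $Cr^n\varepsilon_*^{-n}$, impossible for small $r$. So $\varepsilon_k\to0$. For $K$ large, most of the mass lies in $B_{K\varepsilon_k}(y_k)$, so this ball meets $B_r(0)$ for every $r>0$ and large $k$; hence $y_k\to0$.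

Let $\tilde y_k=\Psi^{-1}(y_k)\in\Omega$, so $\tilde y_k\to x_0$. On $\Omega\setminus B_\rho(x_0)$ both $\int|\nabla u_k|^2$ and $\int|\nabla U_{\varepsilon_k,\tilde y_k}|^2$ tend to $0$. On $\Omega\cap B_\rho(x_0)$, $u_k=w_k\circ\Psi$ and
$$\|\nabla(w_k\circ\Psi-c_0U_{\varepsilon_k,y_k}\circ\Psi)\|_2\le C\|\nabla(w_k-c_0U_{\varepsilon_k,y_k})\|_2\to0 .$$
It remains to see that $\nabla(U_{\varepsilon_k,y_k}\circ\Psi-U_{\varepsilon_k,\tilde y_k})\to0$ in $L^2(\Omega\cap B_\rho)$. Put $x=\tilde y_k+\varepsilon_k\xi$ and multiply gradients by $\varepsilon_k^{n/2}$. The first gradient becomes $D\Psi(x)^T\nabla U_{1,0}\big(\varepsilon_k^{-1}(\Psi(x)-\Psi(\tilde y_k))\big)$, which tends to $\nabla U_{1,0}(\xi)$ for each $\xi$, because $D\Psi(0)=I$. The second is $\nabla U_{1,0}(\xi)$. Since $|\Psi(x)-\Psi(\tilde y_k)|\ge c|x-\tilde y_k|$, both are dominated by $C(1+|\xi|^2)^{-(n-1)/2}\in L^2(\mathbb R^n)$, and dominated convergence applies.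

Finally, the point of $\partial\Omega$ nearest to $\tilde y_k$ lies near $x_0$ and is mapped by $\Psi$ into $\{x_n=0\}$, so $d(\tilde y_k)\ge c\,(y_k)_n$ and $d(\tilde y_k)/\varepsilon_k\to\infty$. Renaming $\tilde y_k$ as $y_k$, we have (8.5).

*Suppose $x_0\in\Omega$.* Translate so that a small ball around $x_0$, contained in $\Omega$, lies in $\mathbb R^n_+$. Apply Lemma 7 to $w_k=\chi u_k$, with $\chi$ supported in this ball (zero trace), and repeat the argument with $\Psi=\mathrm{id}$. Here $d(y_k)/\varepsilon_k\to\infty$ is clear from $y_k\to x_0$ and $\varepsilon_k\to0$.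

## 9. Orthogonal splitting, coercivity, and the $L^p$ norm

**Step 5: the best bubble.** We adjust the parameters so that the remainder is orthogonal to the bubble and its derivatives.

*Case A:* $x_0\in\Omega$. Put $V_{\varepsilon,y}=U_{\varepsilon,y}-\phi_{\varepsilon,y}$, where $\phi$ is harmonic in $\Omega$ and $\phi=U_{\varepsilon,y}$ on $\partial\Omega$. *Case B:* $x_0\in\partial\Omega$. Put $V_{\varepsilon,y}=U_{\varepsilon,y}$, $\phi=0$.

In Case A, for $y$ near $x_0$ and $\varepsilon\le1$, $\varepsilon^2+|x-y|^2$ is bounded below on $\partial\Omega$, so $U,\varepsilon\partial_\varepsilon U,\varepsilon\partial_{y_i}U$ are $O(\varepsilon^{(n-2)/2})$ in $C^3(\partial\Omega)$. The harmonic extension is a bounded linear operator $C^{2,1/2}(\partial\Omega)\to C^{2,1/2}(\overline\Omega)$ by Schauder's theorem, so it commutes with parameter derivatives, and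
$$\phi,\ \varepsilon\partial_\varepsilon\phi,\ \varepsilon\partial_{y_i}\phi=O(\varepsilon^{(n-2)/2})\quad\text{in }C^1(\overline\Omega).\tag{9.1}$$
So (8.5) holds with $V$ in place of $U$.

Minimize $\|\nabla(u_k-\alpha V_{\varepsilon,y})\|_{L^2(\Omega)}$ over the compact set $|\alpha-c_0|\le c_0/2$, $\varepsilon\in[\varepsilon_k/2,2\varepsilon_k]$, $|y-y_k|\le\varepsilon_k$. By (8.5) the minimum tends to $0$, so a minimizer $(\alpha^*,\varepsilon^*,y^*)$ satisfies $\|\nabla(\alpha^*U_{\varepsilon^*,y^*}-c_0U_{\varepsilon_k,y_k})\|_{L^2(\Omega)}\to0$. Rescale by $\varepsilon_k$ about $y_k$: the rescaled domains contain balls of radius $d(y_k)/\varepsilon_k\to\infty$. So any limit point $(\alpha,\lambda,\eta)$ of $(\alpha^*,\varepsilon^*/\varepsilon_k,(y^*-y_k)/\varepsilon_k)$ satisfies $\nabla(\alpha U_{\lambda,\eta})=\nabla(c_0U_{1,0})$ on $\mathbb R^n$, and, as both functions vanish at infinity, $\alpha U_{\lambda,\eta}=c_0U_{1,0}$.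 Comparing maxima and decay at infinity, $\eta=0$ and $\alpha\lambda^{-(n-2)/2}=c_0=\alpha\lambda^{(n-2)/2}$, so $\lambda=1$, $\alpha=c_0$. Hence for large $k$ the minimizer is interior, and the parameter derivatives vanish there. Renaming the parameters,
$$u_k=\alpha_k(V_k+h_k),\quad V_k=V_{\varepsilon_k,y_k},\quad\int_\Omega\nabla h_k\cdot\nabla V_k=\int_\Omega\nabla h_k\cdot\nabla\partial_\varepsilon V_k=\int_\Omega\nabla h_k\cdot\nabla\partial_{y_i}V_k=0,\tag{9.2}$$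
with $\alpha_k\to c_0$, $\int_\Omega|\nabla h_k|^2\to0$, $\varepsilon_k\to0$, $y_k\to x_0$ and, for $d_k=d(y_k)$, $t_k=d_k/\varepsilon_k\to\infty$. Moreover $\|h_k\|\to0$: we know $\|u_k\|_{2,\partial}\to0$; in Case A $V_k=0$ on $\partial\Omega$; in Case B $\|U_{\varepsilon_k,y_k}\|_{2,\partial}\to0$ by (6.3). By homogeneity,
$$J_L(V_k+h_k)<0\qquad\text{for }k\ge L.\tag{9.3}$$
We write $U=U_{\varepsilon_k,y_k}$ and mostly drop the index $k$.

**Step 6: coercivity.** The quadratic form in $h$ must be bounded below. We first show: if $\Lambda_k\to\Lambda$, then for some $\sigma_k\to0$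
$$\int_\Omega|\nabla h|^2-(p-1)\Lambda_k\int_\Omega U^{p-2}h^2\ge2c_1\int_\Omega|\nabla h|^2-\sigma_k\|h\|^2.\tag{9.4}$$
Otherwise, for some $\sigma>0$ along a subsequence and after normalizing $\|h\|=1$ (which preserves the orthogonality in (9.2)), $(p-1)\Lambda_k\int_\Omega U^{p-2}h^2>(1-2c_1)\int_\Omega|\nabla h|^2+\sigma$. Extend $h$ by a bounded extension operator $H^1(\Omega)\to H^1(\mathbb R^n)$ and rescale: $\hat h_k=\varepsilon^{(n-2)/2}h(y+\varepsilon\,\cdot)\rightharpoonup\hat h$ in $D^{1,2}(\mathbb R^n)$. The rescaled domains $\Omega_k=(\Omega-y)/\varepsilon$ contain $B_{t_k}$. By (9.1), the rescaled $1_\Omega\nabla V$, $1_\Omega\varepsilon\nabla\partial_\varepsilon V$, $1_\Omega\varepsilon\nabla\partial_{y_i}V$ converge strongly in $L^2$ to $\nabla U,\nabla\partial_\varepsilon U,\nabla\partial_{y_i}U$ at $U_{1,0}$, so $\hat h$ satisfies the orthogonality in Fact 4. Since $1_{\Omega_k}U_{1,0}^{p-2}\to U_{1,0}^{p-2}$ in $L^{n/2}$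 and $\hat h_k^2\rightharpoonup\hat h^2$ in $L^{n/(n-2)}$, we have $\int_\Omega U^{p-2}h^2=\int1_{\Omega_k}U_{1,0}^{p-2}\hat h_k^2\to\int U_{1,0}^{p-2}\hat h^2$. Weak convergence on each fixed ball gives $\liminf\int_\Omega|\nabla h|^2\ge\int|\nabla\hat h|^2$. So $(p-1)\Lambda\int U_{1,0}^{p-2}\hat h^2\ge(1-2c_1)\int|\nabla\hat h|^2+\sigma$, contradicting Fact 4.

Now we add the boundary terms. By Lemma 3 fix $L_0\in\mathbb N$ with $(M+1)\int_{\partial\Omega}v^2\le c_1\int_\Omega|\nabla v|^2+\frac{L_0}2\|v\|_{1,\partial}^2$ on $H^1(\Omega)$. Then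
$$\int_{\partial\Omega}ah^2+\tfrac{L_0}2\|h\|_{1,\partial}^2\ge\int_{\partial\Omega}h^2-c_1\int_\Omega|\nabla h|^2 .$$
Adding this to (9.4) and using $c_1<1$, we get for large $k$
$$\int_\Omega|\nabla h|^2-(p-1)\Lambda_k\int_\Omega U^{p-2}h^2+\int_{\partial\Omega}ah^2+\tfrac{L_0}2\|h\|_{1,\partial}^2-o(\|h\|^2)\ge\tfrac{c_1}2\|h\|^2.\tag{9.5}$$

**Step 7: expansion of the $p$-norm.** Let $\gamma=\min(3,p)>2$. For $V>0$ and real $h$,
$$\Big||V+h|^p-V^p-pV^{p-1}h-\tfrac{p(p-1)}2V^{p-2}h^2\Big|\le C\big(|h|^p+V^{p-\gamma}|h|^\gamma\big).$$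
By homogeneity take $V=1$: for $|h|\le\frac12$ the left side is $O(|h|^3)=O(|h|^\gamma)$, for $|h|\ge\frac12$ it is $O(|h|^p)$. By Hölder, $\int_\Omega(|h|^p+V^{p-\gamma}|h|^\gamma)\le\|h\|_p^p+\|V\|_p^{p-\gamma}\|h\|_p^\gamma=o(\|h\|^2)$. Put $\Lambda_k:=S_1^{-1}\|V\|_p^{2-p}$; since $\|V\|_p^p\to P$, $\Lambda_k\to S_1^{-1}P^{(2-p)/p}=\Lambda$. By concavity, $(X_0+X)^{2/p}\le X_0^{2/p}+\frac2pX_0^{2/p-1}X$ with $X_0=\|V\|_p^p$, so
$$S_1^{-1}\|V+h\|_p^2\le S_1^{-1}\|V\|_p^2+2\Lambda_k\int_\Omega V^{p-1}h+(p-1)\Lambda_k\int_\Omega V^{p-2}h^2+o(\|h\|^2).\tag{9.6}$$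

## 10. No concentration at an interior point

This is Case A. Here $V=U-\phi$ satisfies $-\Delta V=\Lambda U^{p-1}>0$ in $\Omega$ and $V=0$ on $\partial\Omega$, so $0<V\le U$ in $\Omega$. By the maximum principle $c\,\varepsilon^{(n-2)/2}\le\phi\le C\varepsilon^{(n-2)/2}$. Also $|\partial_\nu V|\le C\varepsilon^{(n-2)/2}$ on $\partial\Omega$, by (9.1).

**Step A1: the main term.** We show that forcing zero boundary values costs at least $c\,\varepsilon^{n-2}$. First, $\int_\Omega|\nabla V|^2=\Lambda\int_\Omega U^{p-1}V=\Lambda\int_\Omega U^p-\Lambda\int_\Omega U^{p-1}\phi$. Next, Taylor's formula with $0\le\phi\le U$ and $p>2$ gives $(U-\phi)^p\le U^p-pU^{p-1}\phi+\frac{p(p-1)}2U^{p-2}\phi^2$, and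
$$\int_\Omega U^{p-2}\phi^2\le C\varepsilon^{n-2}\int_\Omega\frac{\varepsilon^2\,dx}{(\varepsilon^2+|x-y|^2)^2}=o(\varepsilon^{n-2}).$$
Concavity at $P$ and $\Lambda P=S_1^{-1}P^{2/p}$ give
$$S_1^{-1}\|V\|_p^2\le\Lambda P+\tfrac2p\Lambda(\|V\|_p^p-P)\le\Lambda P-2\Lambda\int_\Omega U^{p-1}\phi+o(\varepsilon^{n-2}).$$
As $P-\int_\Omega U^p=O(\varepsilon^n)$,
$$\int_\Omega|\nabla V|^2-S_1^{-1}\|V\|_p^2\ge\Lambda\int_\Omega U^{p-1}\phi-o(\varepsilon^{n-2})\ge c_2\varepsilon^{n-2},\qquad c_2>0.\tag{10.1}$$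
For the last bound integrate over $B_\varepsilon(y)$, where $U^{p-1}\ge c\,\varepsilon^{-(n+2)/2}$ and $\phi\ge c\,\varepsilon^{(n-2)/2}$.

**Step A2: the linear term.** We bound $\int V^{p-1}h$. By (9.2), $0=\int_\Omega\nabla V\cdot\nabla h=\Lambda\int_\Omega U^{p-1}h+\int_{\partial\Omega}h\,\partial_\nu V$, so
$$\Big|\int_\Omega U^{p-1}h\Big|\le C\varepsilon^{(n-2)/2}\|h\|_{1,\partial}.$$
Also $|V^{p-1}-U^{p-1}|\le(p-1)U^{p-2}\phi$, so
$$\Big|\int_\Omega(V^{p-1}-U^{p-1})h\Big|\le C\varepsilon^{(n-2)/2}\|U^{p-2}\|_{p'}\|h\|_p=o(\varepsilon^{(n-2)/2})\|h\|.$$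
Here $\|U^{p-2}\|_{p'}\to0$: $U^{p-2}$ is bounded in $L^{n/2}$, tends to $0$ uniformly away from $x_0$, and $p'=\frac{2n}{n+2}<\frac n2$, so Hölder on small balls around $x_0$ suffices.

**Step A3: contradiction.** Let $L=L_0+L_1$. On $\partial\Omega$, $V+h=h$. By (9.2) the gradient terms split. Use (9.6), $V^{p-2}\le U^{p-2}$, (9.5), (10.1), Step A2, and drop the $Z_0$ term. For large $k$,
$$J_L(V+h)\ge c_2\varepsilon^{n-2}-C_3\varepsilon^{\frac{n-2}2}\|h\|_{1,\partial}-o(\varepsilon^{\frac{n-2}2})\|h\|+\tfrac{c_1}2\|h\|^2+L_1\|h\|_{1,\partial}^2\ge\Big(c_2-\frac{C_3^2}{4L_1}-o(1)\Big)\varepsilon^{n-2},$$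
completing the square once in $\|h\|_{1,\partial}$ and once in $\|h\|$. The constant $C_3$ does not depend on $L_1$. For $L_1$ large and then $k$ large the right side is positive, contradicting (9.3). So Case A is impossible.

## 11. No concentration at a boundary point

This is Case B: $V=U=U_{\varepsilon,y}$, $d\to0$, $t=d/\varepsilon\to\infty$, so Section 6 applies. Here $\int_{\partial\Omega}U^2=\varepsilon^{n-2}W$, and by Lemma 5
$$B:=\int_{\partial\Omega}U^q=\varepsilon^{n-1}\mathcal B=A(1+t^2)^{-(n-1)/2}(1+e).\tag{11.1}$$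

**Step B1: the main term.** We prove the curved version of (4.3): with $J_0(U)=\int_\Omega|\nabla U|^2+Z_0B^{2/q}-S_1^{-1}\|U\|_p^2$,
$$J_0(U)\ge(n-2)A\Big(\tfrac12-\tfrac1n-o(1)\Big)t^{-n}-\tfrac{n-2}2H(\bar y)\int_{\partial\Omega}U^2-o\Big(\int_{\partial\Omega}U^2\Big).\tag{11.2}$$
As in Section 4, $\int_\Omega|\nabla U|^2=\Lambda\big(P-\int_{\Omega^c}U^p\big)+\int_{\partial\Omega}U\partial_\nu U$, concavity gives $S_1^{-1}\|U\|_p^2\le\Lambda P-\frac2p\Lambda\int_{\Omega^c}U^p$, and $\Lambda(1-\frac2p)=2(n-2)$. Since $U\partial_\nu U=-(n-2)\varepsilon^{n-2}R^{-(n-1)}N$ and $B^{2/q}=\varepsilon^{n-2}\mathcal B^{2/q}$,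
$$J_0(U)\ge\varepsilon^{n-2}\Big[-(n-2)\int_{\partial\Omega}R^{-(n-1)}N\,d\sigma+Z_0\mathcal B^{2/q}\Big]-2(n-2)\int_{\Omega^c}U^p .$$
By Lemma 5 the first part equals $(n-2)\varepsilon^{n-2}(D-d)Y-\frac{n-2}2H(\bar y)\int_{\partial\Omega}U^2+o(\int_{\partial\Omega}U^2)$. Since $D-d\ge\frac{\varepsilon^2}{2D}$ and $Y=AD^{1-n}$, $\varepsilon^{n-2}(D-d)Y\ge\frac A2(\varepsilon/D)^n=\frac A2(1+t^2)^{-n/2}$.

It remains to bound the exterior mass. In the cylinder, $\Omega^c\subset\{x_n<0\}\cup\{0\le x_n\le K|x'|^2\}$.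

* The lower half-space contributes at most $\frac A{2n}t^{-n}$, by (4.2).
* On $\Omega^c$ we have $|x-y|\ge\max(d,|x'|)$ (in the cylinder), so $R:=\varepsilon^2+|x-y|^2\ge Q/2$. The thin region contributes at most $C\varepsilon^n\int_{|x'|<\rho_0}|x'|^2Q^{-n}dx'\le C\frac{\varepsilon^2}{D^2}\varepsilon^{n-2}W_0=o(\int_{\partial\Omega}U^2)$, because $|x'|^2Q^{-n}\le Q^{1-n}\le D^{-2}Q^{2-n}$.
* Outside the cylinder the contribution is $O(\varepsilon^n)=o(\varepsilon^{n-2}W)=o(\int_{\partial\Omega}U^2)$, as $W\to\infty$.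

So $2(n-2)\int_{\Omega^c}U^p\le\frac{(n-2)A}nt^{-n}+o(\int_{\partial\Omega}U^2)$, and (11.2) follows.

**Step B2: the linear term.** The terms linear in $h$ will turn out to be $2\int_{\partial\Omega}Th$ with
$$T=\frac{\Lambda_k}\Lambda\partial_\nu U+Z_0B^{\frac2q-1}U^{q-1}+aU\quad\text{on }\partial\Omega.$$
Let $q'=\frac q{q-1}=\frac{2(n-1)}n\in[1,2)$. We claim
$$\|T\|_{q',\partial}^2=o(t^{-n})+o\Big(\int_{\partial\Omega}U^2\Big).\tag{11.3}$$
Each of the first two terms of $T$ is of size $tU^{q-1}$, with squared norm of order $t^{2-n}$, which would be too large; they cancel to leading order, as follows. We have $U^{q-1}=\varepsilon^{n/2}R^{-n/2}$, and by (6.5)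
$$\partial_\nu U=-(n-2)\varepsilon^{(n-2)/2}R^{-n/2}N=-(n-2)tU^{q-1}+O(U).$$
Next, $\int_{\Omega^c}U^p\le\int_{|x-y|\ge d}\varepsilon^n|x-y|^{-2n}dx=O(t^{-n})$, so $\Lambda_k/\Lambda=\big(\int_\Omega U^p/P\big)^{(2-p)/p}=1+O(t^{-n})$. Finally $\frac2q-1=-\frac1{n-1}$, so by (1.3) and (11.1)
$$Z_0B^{\frac2q-1}=(n-2)\sqrt{1+t^2}\,(1+e)^{-1/(n-1)}=(n-2)t+O\big(\tfrac1t+t|e|\big).$$
Since $t\cdot t^{-n}\le\frac1t$ for $t\ge1$, it follows that $|T|\le C(\frac1t+t|e|)U^{q-1}+CU$. Now: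

* $\|U^{q-1}\|_{q',\partial}^2=B^{2/q'}=B^{n/(n-1)}\le Ct^{-n}$, so the part with $\frac1t$ contributes $O(t^{-2-n})=o(t^{-n})$;
* $\|U\|_{q',\partial}^2=\varepsilon^{n-2}\|R^{-(n-2)/2}\|_{q',\partial}^2=o(\int_{\partial\Omega}U^2)$ by Lemma 6;
* $t^2e^2t^{-n}=|e|\cdot|e|t^{2-n}\le C|e|\int_{\partial\Omega}U^2=o(\int_{\partial\Omega}U^2)$, because $\varepsilon^{n-2}dY=A\varepsilon^{n-2}dD^{1-n}\ge c\,t^{2-n}$ and $|e|\,\varepsilon^{n-2}dY\le C\varepsilon^{n-2}W$ by Lemma 5.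

This proves (11.3).

**Step B3: contradiction.** Take $L=L_0$. We collect lower bounds for the terms of $J_{L_0}(U+h)$. By (9.2), $\int_\Omega|\nabla(U+h)|^2=\int_\Omega|\nabla U|^2+\int_\Omega|\nabla h|^2$. By convexity of $v\mapsto\|v\|_{q,\partial}^2$ at $U$, $\|U+h\|_{q,\partial}^2\ge B^{2/q}+2B^{\frac2q-1}\int_{\partial\Omega}U^{q-1}h$. Next, (9.2) also says $0=\int_\Omega\nabla U\cdot\nabla h=\Lambda\int_\Omega U^{p-1}h+\int_{\partial\Omega}h\,\partial_\nu U$, so the linear term $-2\Lambda_k\int_\Omega U^{p-1}h$ coming from (9.6) equals $2\frac{\Lambda_k}\Lambda\int_{\partial\Omega}h\,\partial_\nu U$. Finally $\|U+h\|_{1,\partial}^2\ge\frac12\|h\|_{1,\partial}^2-\|U\|_{1,\partial}^2$. Together,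
$$\begin{aligned}J_{L_0}(U+h)\ge{}&J_0(U)+\int_{\partial\Omega}aU^2-L_0\|U\|_{1,\partial}^2+2\int_{\partial\Omega}Th\\&+\Big[\int_\Omega|\nabla h|^2-(p-1)\Lambda_k\int_\Omega U^{p-2}h^2+\int_{\partial\Omega}ah^2+\tfrac{L_0}2\|h\|_{1,\partial}^2-o(\|h\|^2)\Big].\end{aligned}$$
By (9.5) the bracket is at least $\frac{c_1}2\|h\|^2$ for large $k$. By Hölder and $\|h\|_{q,\partial}\le C\|h\|$,
$$2\Big|\int_{\partial\Omega}Th\Big|\le2\|T\|_{q',\partial}\|h\|_{q,\partial}\le\tfrac{c_1}2\|h\|^2+C\|T\|_{q',\partial}^2 .$$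
By Lemma 6, $\int_{\partial\Omega}aU^2=(a(\bar y)+o(1))\int_{\partial\Omega}U^2$ and $\|U\|_{1,\partial}^2=o(\int_{\partial\Omega}U^2)$. With (11.2) and (11.3),
$$J_{L_0}(U+h)\ge\Big(a(\bar y)-\tfrac{n-2}2H(\bar y)-o(1)\Big)\int_{\partial\Omega}U^2+(n-2)A\Big(\tfrac12-\tfrac1n-o(1)\Big)t^{-n}.$$
Since $\min_{\partial\Omega}(a-\frac{n-2}2H)>0$ and $n\ge3$, the right side is positive for large $k$. This contradicts (9.3), so Case B is impossible as well.

Both cases being excluded, (3.1) holds for some $L$. This proves Theorem 2 and, by the deduction in Section 3, Theorem 1: the conjecture is true. $\blacksquare$
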